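\title{Total acquisition in graphs of diameter two}

\begin{abstract}
Every vertex of a graph $G$ starts with weight $1$, and a move transfers all the weight of a vertex to a neighbor whose weight is at least as large. The total acquisition number $a(G)$ is the least number of vertices with positive weight that can remain after a sequence of moves. We prove the conjecture that $a(G)$ is bounded by an absolute constant on graphs of diameter $2$. More precisely, let $G$ have diameter $2$, order $n$ and maximum degree $\Delta$. Then $a(G)=1$ if $\Delta\ge n/2$. For an absolute constant $K_0$ and all large $n$, we have $a(G)\le 3$ if $\Delta\le n/K_0$, with $a(G)\le 2$ if also $n\le\Delta^{19/10}$, and $a(G)\le 1+2K+10K\log_2(10K)$ with $K=n/\Delta$ if $\Delta>n/K_0$. The proof makes a center heavy by repeated doubling and then rescues the vertices that the doubling leaves behind.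
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite simple graph in which every vertex initially has weight $1$. A \emph{total acquisition move} chooses an edge $xy$ such that the current weight of $x$ is positive and at most the current weight of $y$, and transfers all of the weight of $x$ to $y$, leaving $x$ with weight $0$. We write $x\to y$ for this move and say that $y$ \emph{absorbs} $x$. A \emph{protocol} is a sequence of moves, and its \emph{residual set} is the set of vertices with positive weight after the last move. The \emph{total acquisition number} $a(G)$ is the minimum size of the residual set over all protocols on $G$.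

The total weight always equals the number $n$ of vertices, so $a(G)$ measures how far this weight can be concentrated. Two consequences of the rule limit the concentration. First, a vertex of weight $0$ can neither send nor receive again; each vertex sends at most once and afterwards behaves as if deleted. Second, a move into $y$ at most doubles the weight of $y$, and each neighbor of $y$ sends at most once, so a vertex of degree $d$ never has weight more than $2^d$. If $\Delta$ is the maximum degree of $G$, then
\begin{equation}\label{eq:doubling}
a(G)\ \ge\ n/2^{\Delta}.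
\end{equation}
Paths and cycles therefore have $a(G)\ge n/4$. At the other extreme, a vertex adjacent to all others absorbs them one by one, so $a(G)=1$ for stars and for graphs of diameter $1$. A bound on the diameter alone does not bound $a(G)$.

\begin{example}\label{ex:tree}
Let $d\ge2$ and $m\ge1$, and let $T$ be the tree in which a root has $d$ children and each child has $m$ leaves attached. The diameter is $4$, and $a(T)\ge\min(d,m)$. Indeed, if no child ever sends, then all $d$ children are in the residual set. Otherwise consider the first move in which a child $y$ sends. The root and the leaves can receive only from children, so the receiver has weight at most $1$. Hence $y$ has weight $1$ and has absorbed none of its $m$ leaves. After the move these leaves have positive weight and no neighbor of positive weight, so they remain to the end.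
\end{example}

What happens for diameter $2$? Counting the vertices at distance $0$, $1$ and $2$ from a fixed vertex gives
\begin{equation}\label{eq:moore}
n\le 1+\Delta+\Delta(\Delta-1)=\Delta^2+1 .
\end{equation}
The ratio $(\Delta^2+1)/2^\Delta$ equals $5/4$ at $\Delta=2$ and does not increase with $\Delta$ from there on, so \eqref{eq:doubling} is no obstruction. The obstruction of Example~\ref{ex:tree} is that the leaves have one exit only. In a graph of diameter $2$ every vertex reaches every other vertex in at most two steps, so one expects many exits and guesses that $a(G)$ is bounded. This is the conjecture posed in~\cite{three}: \emph{there is a constant $C$ such that $a(G)\le C$ for every finite graph $G$ of diameter $2$.} Two results in this direction are known. If $G$ has diameter $2$ and $n$ is sufficiently large, then $a(G)\le 32\log n\log\log n$; and if $G$ has diameter $2$, no $4$-cycle and maximum degree at least $7$, then $a(G)=1$. We prove the conjecture without using either result.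

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that $a(G)\le C$ for every finite graph $G$ of diameter $2$.
\end{theorem}

The proof splits according to the ratio $n/\Delta$ and gives more precise bounds.

\begin{theorem}\label{thm:refined}
There are absolute constants $K_0$ and $n_0$ such that the following holds for every graph $G$ of diameter $2$ with $n$ vertices and maximum degree $\Delta$, where $K=n/\Delta$.
\begin{itemize}
\item[(a)] If $\Delta\ge n/2$ (for any $n$), then $a(G)=1$. This is sharp: the cycle $C_5$ has $n=2\Delta+1$ and $a(C_5)=2$.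
\item[(b)] If $n\ge n_0$ and $\Delta\le n/K_0$, then $a(G)\le 3$; if moreover $n\le\Delta^{19/10}$, then $a(G)\le 2$.
\item[(c)] If $n\ge n_0$ and $\Delta>n/K_0$, then $a(G)\le 1+2K+10K\log_2(10K)$.
\end{itemize}
\end{theorem}

Section~\ref{sec:small} proves part (a) and shows the method on the Petersen graph. Section~\ref{sec:plan} gives the plan and fixes the constants. Section~\ref{sec:three} treats $n\ge\Delta^{19/10}$, Sections~\ref{sec:one}--\ref{sec:hubs} treat $n\le\Delta^{19/10}$, and Section~\ref{sec:end} assembles the theorems.

\section{Centers, cells and stranded vertices}\label{sec:small}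

From now on $G=(V,E(G))$ has diameter $2$, $n$ vertices and maximum degree $\Delta$. We write $N(v)$ for the set of neighbors of $v$, $N[v]=N(v)\cup\{v\}$ and $d(v)=|N(v)|$, and $\omega(v)$ for the current weight of $v$. A \emph{unit} is a vertex that has not yet taken part in a move, so its weight is $1$. Two facts are used throughout. A unit can be moved to any neighbor of positive weight. And the weight of a vertex does not decrease until it sends, so a vertex of weight at least $t$ can absorb, in any order, any set of neighbors whose weights are positive and at most $t$.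

Fix a vertex $u$, the \emph{center}, and let $R=V\setminus N[u]$. Every $x\in R$ is at distance exactly $2$ from $u$, so we can fix a vertex $f(x)\in N(x)\cap N(u)$. The sets $C(y)=f^{-1}(y)$ for $y\in N(u)$ are the \emph{cells}; they partition $R$, and $y$ is adjacent to every vertex of $C(y)$. The natural plan is that each $y\in N(u)$ absorbs its cell and $u$ then absorbs $N(u)$. The difficulty is the order of events: $u$ starts with weight $1$, while $y$ has weight $1+|C(y)|$ after absorbing its cell. When $\Delta\ge n/2$, the neighbors with empty cells give $u$ enough weight.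

\begin{proof}[Proof of Theorem~\ref{thm:refined}(a)]
Let $d(u)=\Delta\ge n/2$, so that $|R|=n-1-\Delta\le\Delta-1$, and let $t$ be the number of nonempty cells. First $u$ absorbs the $\Delta-t$ neighbors with empty cells and reaches weight $1+\Delta-t$. Then each remaining $y\in N(u)$ absorbs its cell. The other $t-1$ nonempty cells contain at least $t-1$ vertices, so $|C(y)|\le|R|-(t-1)$ and $\omega(y)\le|R|+2-t\le\Delta+1-t$. Hence $u$ can absorb all these vertices, and $a(G)=1$.

For the cycle $C_5=v_1v_2v_3v_4v_5$, inequality \eqref{eq:doubling} gives $a(C_5)\ge5/4$, so $a(C_5)\ge2$. The moves $v_1\to v_2$, $v_4\to v_3$ and $v_3\to v_2$ (weight $2$ to weight $2$) leave the residual set $\{v_2,v_5\}$. Thus $a(C_5)=2$, with $n=5=2\Delta+1$.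
\end{proof}

If no cell is empty, $u$ can still grow by doubling: a first neighbor moves to $u$ with weight $1$, a second with weight $2$, a third with weight $4$, and so on. We call these neighbors the \emph{rungs} of a \emph{ladder}. A rung takes only part of its cell along, and the rest of the cell loses its way to $u$. A left-behind vertex all of whose neighbors in $N(u)$ are rungs is \emph{stranded}. In Example~\ref{ex:tree} stranded vertices are lost. The next example shows the two ways in which they can be saved.

\begin{example}\label{ex:petersen}
Take a $6$-cycle $a_1b_1c_1a_2b_2c_2$, join $y_1$ to $a_1,a_2$, join $y_2$ to $b_1,b_2$, join $y_3$ to $c_1,c_2$, and join $u$ to $y_1,y_2,y_3$. This is the Petersen graph $G$; see Figure~\ref{fig:petersen}. It has diameter $2$: each of $u$, $y_1$, $a_1$ has three neighbors and six further vertices at distance $2$, and rotating the $6$-cycle covers all other vertices. By \eqref{eq:doubling}, $a(G)\ge10/8$, so $a(G)\ge2$.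

The cells with respect to $u$ are $\{a_1,a_2\}$, $\{b_1,b_2\}$, $\{c_1,c_2\}$. Use the ladder $y_1,y_2$: the moves $y_1\to u$, $b_2\to y_2$, $y_2\to u$ give $\omega(u)=4$ and strand $a_1,a_2,b_1$. The vertex $a_2$ can be sent to $u$ by a detour. Move $a_2\to c_1$, so that the \emph{relay} $c_1$ has weight $2$. The unit $y_3$ cannot absorb $c_1$ yet, so it first absorbs the unit $c_2$ as \emph{fuel}; then $c_1\to y_3$ gives $\omega(y_3)=4$, and $y_3\to u$ gives $\omega(u)=8$. The vertices $a_1$ and $b_1$ are gathered at a \emph{second center} by $a_1\to b_1$. The residual set is $\{u,b_1\}$, so $a(G)=2$.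
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[vx/.style={circle,draw,inner sep=1.5pt,minimum size=6mm},
  mv/.style={->,very thick}, lb/.style={fill=white,inner sep=1.5pt,font=\small}]
\node[vx] (u) at (3.5,3) {$u$};
\node[vx] (y1) at (0.7,1.5) {$y_1$};
\node[vx] (y2) at (3.5,1.5) {$y_2$};
\node[vx] (y3) at (6.3,1.5) {$y_3$};
\node[vx] (a1) at (0,0) {$a_1$};
\node[vx] (a2) at (1.4,0) {$a_2$};
\node[vx] (b1) at (2.8,0) {$b_1$};
\node[vx] (b2) at (4.2,0) {$b_2$};
\node[vx] (c1) at (5.6,0) {$c_1$};
\node[vx] (c2) at (7,0) {$c_2$};
\draw[gray] (y1)--(a1) (y1)--(a2) (y2)--(b1);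
\draw[gray] (a2) to[bend right=30] (b2);
\draw[gray] (b1) to[bend right=30] (c1);
\draw[gray] (b2) to[bend right=30] (c2);
\draw[gray] (a1) to[bend right=55] (c2);
\draw[mv] (y1)--node[lb]{1}(u);
\draw[mv] (b2)--node[lb]{2}(y2);
\draw[mv] (y2)--node[lb]{3}(u);
\draw[mv] (a2) to[bend right=55] node[lb]{4} (c1);
\draw[mv] (c2)--node[lb]{5}(y3);
\draw[mv] (c1)--node[lb]{6}(y3);
\draw[mv] (y3)--node[lb]{7}(u);
\draw[mv] (a1) to[bend right=30] node[lb,pos=0.3]{8} (b1);
\end{tikzpicture}
\caption{The Petersen graph arranged below a center $u$, with cells $\{a_1,a_2\}$, $\{b_1,b_2\}$, $\{c_1,c_2\}$. The thick arrows are the eight moves of a protocol, numbered in order; the gray edges are not used. At the end $u$ has weight $8$, $b_1$ has weight $2$, and all other weights are $0$.}\label{fig:petersen}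
\end{figure}

\section{Plan of the proof and constants}\label{sec:plan}

Put
\[
K=n/\Delta,\qquad \Lambda=\log_2(10K).
\]
Since $n\ge\Delta+1$, we have $K>1$ and $\Lambda>3$. For a center of degree $\Delta$ the average cell has fewer than $K$ vertices. A ladder of about $\Lambda$ rungs lifts the center above the weight of a typical neighbor and leaves behind a number of vertices of order $K\Lambda$. If $K$ is bounded we accept this loss, which gives Theorem~\ref{thm:refined}(c). Otherwise the stranded vertices must be avoided or rescued, and there are two regimes.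

If $K\ge\Delta^{9/10}$, then most pairs of vertices have few common neighbors. We take three almost independent centers with random ladders and show that, for some choice, no vertex is stranded at all three.

If $K\le\Delta^{9/10}$, then $K\Lambda$ is negligible compared with $\Delta$, and a single center has many possible ladders. Either some vertex $w$ can serve as a second center, and the ladder is chosen so that $w$ collects all stranded vertices; or no vertex can, and then the vertices that fail are adjacent to almost all possible rungs and serve as relays back to $N(u)$.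

We make no attempt to optimize constants. Fix $K_0$ such that
\begin{equation}\label{eq:K0}
1000\,(\log_2(10K))^2\le K\qquad\text{for all }K\ge K_0,
\end{equation}
and then fix $\Delta_0$ with $\Delta_0^{9/10}>K_0$ such that
\begin{equation}\label{eq:D0}
10^6\,(\log_2(10\Delta))^2\le\Delta^{1/10}\qquad\text{for all }\Delta\ge\Delta_0 .
\end{equation}
Both exist because a power of a logarithm grows more slowly than any positive power. Let $n_0=\Delta_0^2+2$. \emph{In Sections~\ref{sec:three}--\ref{sec:hubs} we assume $\Delta\ge\Delta_0$.}

\section{Three centers with random ladders}\label{sec:three}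

\begin{proposition}\label{prop:three}
If $\Delta\ge\Delta_0$ and $K\ge\Delta^{9/10}$, then $a(G)\le3$.
\end{proposition}

With centers $u_1,u_2,u_3$, a vertex $x$ far from all of them has a neighbor in each $N(u_i)$, and one neighbor that is not a rung suffices to carry $x$ to a center. A random ladder of $k$ rungs among about $K$ candidates contains a given vertex with probability about $k/K$, and three independent ladders cut all exits of $x$ with probability about $(k/K)^3$. To keep the three ladders independent and out of each other's way, the neighborhoods $N(u_i)$ should be nearly disjoint.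

\begin{proof}
Here $n=K\Delta\ge\Delta^{19/10}$, and $K\le\Delta+1$ by \eqref{eq:moore}. Condition \eqref{eq:D0} gives $\Delta^{1/10}\ge10^6$ and $\log_2(\Delta+1)+2\le\Delta^{1/10}$. Put $\theta=8\Delta/K\le8\Delta^{1/10}$. Then
\begin{equation}\label{eq:theta}
\Delta+2+2\theta\Delta\ \le\ 18\,\Delta^{11/10}\ \le\ \Delta^{19/10}/12\ \le\ n/12 .
\end{equation}

\emph{Step 1: the centers.} For a vertex $v$, counting pairs $(x,z)$ with $z\in N(v)$ and $x\in N(z)$ gives
\[
\sum_{x\in V}|N(x)\cap N(v)|=\sum_{z\in N(v)}d(z)\le\Delta^2 .
\]
So at most $\Delta^2/\theta=n/8$ vertices have $\theta$ or more common neighbors with $v$. Also $|N[v]|\le\Delta+1\le n/8$ by \eqref{eq:theta}. Thus at most $n/4$ vertices lie in $N[v]$ or have at least $\theta$ common neighbors with $v$. Choosing one after another, we find distinct, pairwise nonadjacent vertices $u_1,u_2,u_3$, any two of which have fewer than $\theta$ common neighbors.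

\emph{Step 2: cells and candidates.} Let $F=N[u_1]\cup N[u_2]\cup N[u_3]$, so $|F|\le3\Delta+3$. Since $G$ has diameter $2$, each $x\in V\setminus F$ is at distance $2$ from each $u_i$; fix $f_i(x)\in N(x)\cap N(u_i)$. So that the three ladders never ask for the same unit, split $V\setminus F$ into sets $V_1,V_2,V_3$ of nearly equal size, $|V_i|\ge(n-3\Delta-3)/3-1=n/3-\Delta-2$, and let
\[
C_i(y)=\{x\in V_i: f_i(x)=y\},\qquad N_i'=N(u_i)\setminus\bigcup_{j\ne i}N(u_j).
\]
We have $|C_i(y)|\le\Delta$ and $|N(u_i)\setminus N_i'|\le2\theta$, so by \eqref{eq:theta}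
\[
\sum_{y\in N_i'}|C_i(y)|\ \ge\ \frac n3-\Delta-2-2\theta\Delta\ \ge\ \frac n4 .
\]
The candidates for rungs are the vertices with large cells, $W_i=\{y\in N_i':|C_i(y)|\ge K/12\}$. The vertices of $N_i'\setminus W_i$ contribute at most $\Delta K/12=n/12$ to the sum. So the cells of $W_i$ contain at least $n/6$ vertices, and $|W_i|\ge n/(6\Delta)=K/6$.

\emph{Step 3: random ladders.} A center will have to absorb neighbors of weight up to $\Delta$, while a rung is guaranteed only about $K/12$ units. So a ladder has a doubling phase followed by about $12\Delta/K$ rungs of constant weight. Put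
\[
h=\lceil K/12\rceil,\qquad k=\lceil\log_2K\rceil+\lceil12\Delta/K\rceil .
\]
Then $k\le\log_2(\Delta+1)+2+12\Delta^{1/10}\le13\Delta^{1/10}\le\Delta^{9/10}/6\le|W_i|$. Choose independent, uniformly random $k$-element subsets $B_i\subseteq W_i$. Say that $x\in V\setminus F$ \emph{fails} if $N(x)\cap N(u_i)\subseteq B_i$ for $i=1,2,3$. If $x$ fails then $f_i(x)\in B_i$ for all $i$. These three events are independent, and each has probability at most $k/|W_i|\le6k/K$. The expected number of failing vertices is therefore at most
\[
n\Big(\frac{6k}{K}\Big)^3=\frac{216\,\Delta k^3}{K^2}\le216\cdot13^3\,\Delta^{1+\frac3{10}-\frac{18}{10}}=216\cdot13^3\,\Delta^{-1/2}<1,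
\]
because $216\cdot13^3<10^6\le\Delta^{1/2}$. A nonnegative integer random variable with expectation less than $1$ takes the value $0$ with positive probability. Fix $B_1,B_2,B_3$ for which no vertex fails. Since $B_j\subseteq N_j'$, we have $B_j\cap N(u_i)=\emptyset$ for $j\ne i$; in particular the sets $B_i$ are disjoint.

\emph{Step 4: the centers grow.} For each $i$, the center $u_i$ absorbs the vertices $b\in B_i$ one after another, as follows. If $\omega(u_i)=m$, then $b$ first absorbs $\min(m,h)-1$ units of $C_i(b)$, which is possible since the integer $|C_i(b)|\ge K/12$ is at least $h$, and then $b\to u_i$ with weight $\min(m,h)\le m$. While $m<h$ the weight of $u_i$ doubles, and $2^{\lceil\log_2K\rceil}$ is an integer that is at least $K/12$, hence at least $h$. So $\omega(u_i)\ge h$ after $\lceil\log_2K\rceil$ rungs. Each of the remaining $\lceil12\Delta/K\rceil$ rungs adds $h\ge K/12$, so in the end $\omega(u_i)\ge\Delta$. The units used lie in pairwise disjoint cells outside $F$.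

\emph{Step 5: collecting the rest.} Call the vertices of $F\setminus(\{u_1,u_2,u_3\}\cup B_1\cup B_2\cup B_3)$ \emph{collectors}. They are units at this point, and each is adjacent to some center. Let $x\in V\setminus F$ be a vertex not yet absorbed. It does not fail, so it has a neighbor $r\in N(u_i)\setminus B_i$ for some $i$. This $r$ is not a center, since the centers are pairwise nonadjacent, and $r\notin B_j$ for $j\ne i$, since $B_j\cap N(u_i)=\emptyset$. So $r$ is a collector, and we move the unit $x$ to $r$. A collector $r$ receives only from neighbors outside $F$ and has a neighbor in $F$, namely a center, so $\omega(r)\le1+(d(r)-1)\le\Delta$. Now move every collector to an adjacent center. The residual set is $\{u_1,u_2,u_3\}$.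
\end{proof}

\begin{remark}
With two centers the same estimate for the expected number of failing vertices would be $n(6k/K)^2=36\Delta k^2/K$, which exceeds $1$ because $K\le\Delta+1$. With three centers, $k\ge12\Delta/K$ makes the estimate at least $\Delta^4/K^5$, so it is useless for $K\le\Delta^{4/5}$. The next sections need $K\Lambda^2$ to be small compared with $\Delta$. The exponent $9/10$ lies between $4/5$ and $1$.
\end{remark}

\section{One center: the absorption lemma}\label{sec:one}

\emph{In Sections~\ref{sec:one}--\ref{sec:hubs} we assume $\Delta\ge\Delta_0$ and $K\le\Delta^{9/10}$.} Then $\Lambda\le\log_2(10\Delta)$, and \eqref{eq:D0} gives $10^6K\Lambda^2\le\Delta$. All rerouting of weight below will involve at most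
\[
X=10K\Lambda
\]
vertices, and the numerical facts we need are
\begin{equation}\label{eq:X}
30<30K<X<\Delta/10^5,\qquad X^2\le K\Delta/10^4 .
\end{equation}
They follow from $K>1$, $\Lambda>3$, $X\le\Delta/(10^5\Lambda)$ and $X^2=100K\cdot K\Lambda^2$.

Fix a vertex $u$ of degree $\Delta$, let $N=N(u)$ and $R=V\setminus N[u]$, and fix $f$ and the cells $C(y)$ as in Section~\ref{sec:small}. Put $c(y)=|C(y)|$. Then $c(y)\le d(y)-1\le\Delta-1$, since $y$ is also adjacent to $u$, and $\sum_{y\in N}c(y)=|R|=n-1-\Delta<K\Delta$. Hence
\begin{equation}\label{eq:markov}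
|\{y\in N:c(y)\ge t\}|<K\Delta/t\qquad\text{for all }t>0 .
\end{equation}

How tall must the ladder be? It is enough to lift $u$ above the quarter of $N$ with the smallest cells, because absorbing that quarter gives $u$ weight of order $\Delta$. The rungs should have cells large enough to reach this height and small enough that little is left behind, so we take them from the middle half. Order $N=\{y_1,\dots,y_\Delta\}$ so that $c(y_1)\le\dots\le c(y_\Delta)$ and put
\[
S=\{y_i:i\le\Delta/4\},\qquad W=\{y_i:\Delta/4<i\le3\Delta/4\}.
\]
Let $i_0=\lfloor\Delta/4\rfloor+1$ be the first index in the \emph{window} $W$, let $j\ge0$ be the integer with $2^j\le c(y_{i_0})+1<2^{j+1}$, and put $k=j+1$. Finally, let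
\[
H=\{y\in N:c(y)\ge\Delta-2X\}
\]
be the set of \emph{heavy} vertices.

\begin{lemma}\label{lem:window}
\begin{itemize}
\item[(i)] $|S|=\lfloor\Delta/4\rfloor$, $|W|\ge\Delta/3$, and $c(y)<4K$ for all $y\in S\cup W$.
\item[(ii)] $c(y)+1<2^{j+1}$ for $y\in S$, $c(y)\ge2^j-1$ for $y\in W$, and $k<\Lambda$.
\item[(iii)] $|H|<2K$, every $y\in H$ has $c(y)\ge\Delta/2$, and $H\cap(S\cup W)=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $|W|=\lfloor3\Delta/4\rfloor-\lfloor\Delta/4\rfloor>\Delta/2-1\ge\Delta/3$. If $c(y_i)\ge4K$ for some $i\le3\Delta/4$, then the $\Delta-i+1>\Delta/4$ vertices $y_i,\dots,y_\Delta$ have $c\ge4K$, contrary to \eqref{eq:markov}.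

(ii) By the ordering, $c(y)\le c(y_{i_0})$ on $S$ and $c(y)\ge c(y_{i_0})$ on $W$. Also $2^j\le c(y_{i_0})+1<4K+1<5K$, so $2^k<10K$.

(iii) By \eqref{eq:X}, $\Delta-2X\ge\Delta/2>4K$. Apply \eqref{eq:markov} with $t=\Delta/2$, and (i).
\end{proof}

A \emph{ladder} consists of a set $B=\{b_0,\dots,b_j\}$ of $k$ distinct vertices of $W$ and subsets $A(b_i)\subseteq C(b_i)$ with $|A(b_i)|=2^i-1$. By Lemma~\ref{lem:window}(ii), any $k$ vertices of $W$ in any order can be the rungs. We write $A=\bigcup_iA(b_i)$ and $C(B)=\bigcup_{b\in B}C(b)$; then
\begin{equation}\label{eq:CB}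
A\subseteq C(B),\qquad|C(B)|<4K\Lambda .
\end{equation}
After absorbing $A(b_i)$, the rung $b_i$ has weight $2^i$.

The next lemma says that once the weight of $R$ has been brought into $N$, the center absorbs all of $N$ except the heavy vertices. It allows up to $X$ vertices of $N$ to carry up to $X$ more than their own cells, which leaves room for rerouting, and it allows one vertex $E$ to be set aside as a second center.

\begin{lemma}[Absorption lemma]\label{lem:absorb}
Let $B$ be the set of rungs of a ladder, let $E\subseteq N\setminus(B\cup H)$ with $|E|\le1$, and let $N^\circ=N\setminus(B\cup E\cup H)$. Suppose that at some point of a protocol $\omega(u)=1$, $\omega(b_i)=2^i$ for all $i$, and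
\begin{itemize}
\item[(i)] $1\le\omega(y)\le1+c(y)+X$ for all $y\in N^\circ$,
\item[(ii)] $\omega(y)\le1+c(y)$ for all but at most $X$ vertices $y\in N^\circ$.
\end{itemize}
Then $u$ can absorb all of $B\cup N^\circ$, and afterwards $\omega(u)>\Delta-2K$.
\end{lemma}

\begin{proof}
There are four stages, each giving $u$ the weight needed for the next.

\emph{The ladder.} Move $b_0,b_1,\dots,b_j$ to $u$ in this order. Before $b_i$ moves, $\omega(u)=2^i=\omega(b_i)$. At the end $\omega(u)=2^{j+1}\ge2$.

\emph{The lowest quarter.} The set $S$ is disjoint from $B$ and $H$, so at least $\lfloor\Delta/4\rfloor-X-1$ vertices $y\in S\cap N^\circ$ satisfy the bound in (ii). Their weights are at most $1+c(y)<2^{j+1}$, so $u$ absorbs them. Now $\omega(u)\ge2+\lfloor\Delta/4\rfloor-X-1\ge\Delta/4-X\ge\Delta/5$.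

\emph{Cells of size at most $\Delta/8$.} The remaining $y\in N^\circ$ with $c(y)\le\Delta/8$ have weight at most $1+\Delta/8+X\le\Delta/5$, so $u$ absorbs them. A vertex of $N$ that is still not absorbed lies in $E$ or has $c(y)>\Delta/8$; this covers $H$ by Lemma~\ref{lem:window}(iii). By \eqref{eq:markov} fewer than $8K$ vertices have $c(y)>\Delta/8$. Each absorbed vertex brought weight at least $1$, so $\omega(u)>1+\Delta-|E|-8K\ge\Delta-8K$.

\emph{Large cells.} The remaining $y\in N^\circ$ are not heavy, so $\omega(y)\le1+c(y)+X<\Delta-X+1<\Delta-8K$, using $X>30K>8K+1$. So $u$ absorbs them.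

All of $N\setminus(E\cup H)$ has been absorbed, so $\omega(u)\ge1+\Delta-|E|-|H|>\Delta-2K$.
\end{proof}

The last stage shows why $H$ is excluded: a heavy vertex may have weight $\Delta$ or more, while $u$ is guaranteed only a little less than $\Delta$. Giving up the heavy vertices and everything that the ladder leaves behind already yields a bound in terms of $K$.

\begin{proposition}\label{prop:lossy}
If $\Delta\ge\Delta_0$ and $K\le\Delta^{9/10}$, then $a(G)\le1+2K+10K\Lambda$.
\end{proposition}

\begin{proof}
Take any ladder; one exists since $|W|\ge\Delta/3>\Lambda>k$. Let each $b_i$ absorb $A(b_i)$, let each $y\in N\setminus B$ absorb $C(y)$, and leave $Z=C(B)\setminus A$ untouched. Lemma~\ref{lem:absorb} applies with $E=\emptyset$, and the residual set lies in $\{u\}\cup H\cup Z$. Here $|H|<2K$ and, by \eqref{eq:CB}, $|Z|\le10K\Lambda$.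
\end{proof}

To do better we must save $Z$ and $H$. A vertex of $Z$ with a neighbor in $N\setminus B$ is simply moved to that neighbor, and the slack in Lemma~\ref{lem:absorb} pays for it. The problem is the stranded vertices, whose neighbors in $N$ are all rungs.

\section{A second center}\label{sec:second}

Suppose that all rungs are nonadjacent to a vertex $w$, and let $p$ be a stranded vertex not adjacent to $w$. Since $G$ has diameter $2$, the vertices $p$ and $w$ have a common neighbor. It is not $u$ and not a rung, so it lies in $R$, and it can relay $p$ to $w$. This requires enough nonneighbors of $w$ in $W$ to choose a ladder from, and enough neighbors of $w$ in $R$ to serve as fuel. Call a vertex $w\ne u$ a \emph{partner} if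
\[
|N(w)\cap R|\ge X\quad\text{and}\quad w\text{ is nonadjacent to at least }|W|/16\text{ vertices of }W\setminus\{w\}.
\]

\begin{proposition}\label{prop:partner}
Let $w$ be a partner. Then $a(G)\le2$ in each of the following cases.
\begin{itemize}
\item[(A1)] $H=\emptyset$.
\item[(A2)] $w\in H$, and $H$ is a clique.
\item[(A3)] $w\in H$, and some $y^*\in H\setminus\{w\}$ is nonadjacent to $w$.
\end{itemize}
\end{proposition}

Two difficulties shape the proof. The relay of a stranded vertex must not be one of the units in $A$, which leave with the ladder; the ladder is chosen to prevent this. And in case (A3) the heavy vertices cannot simply merge. There we remove a set $D$ of $\lceil2K\rceil$ vertices from the cell of $y^*$, so that $y^*$ becomes light enough for $u$. Absorbing $y^*$ brings $u$ to weight almost $2\Delta$, above all other heavy vertices. The set $D$ is treated like the leftover of a rung, and $w$ can rescue it because $y^*$, like the rungs, is nonadjacent to $w$.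

\begin{proof}
\emph{Step 1: the set $D$ and the relays.} In case (A3) fix $y^*$ and a set $D\subseteq C(y^*)$ with $|D|=\lceil2K\rceil$, which is possible since $c(y^*)\ge\Delta/2>3K$. In the other cases let $D=\emptyset$. For each $p\in R\setminus N[w]$ that has a common neighbor with $w$ inside $R$, fix one such neighbor $r(p)\in R\cap N(p)\cap N(w)$. For other $p$ the relay $r(p)$ is undefined.

\emph{Step 2: the ladder.} Let $T$ be the set of $b\in W\setminus\{w\}$ that are nonadjacent to $w$ and whose cell contains no $r(p)$ with $p\in D$. Each $p\in D$ excludes at most one $b$, so by \eqref{eq:X}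
\[
|T|\ \ge\ \frac{|W|}{16}-\lceil2K\rceil\ \ge\ \frac{\Delta}{48}-3K\ \ge\ X\ >\ 9K\Lambda\ >\ k(8K+1).
\]
Define a digraph on $T$ with an arc from $b$ to $b'\ne b$ if some $p\in C(b)$ has $r(p)\in C(b')$. The outdegree of $b$ is at most $c(b)<4K$. So a nonempty subset of $s$ vertices spans fewer than $4Ks$ arcs, the indegrees and outdegrees inside it sum to less than $8Ks$, and some vertex of the subset is joined by arcs to fewer than $8K$ others in it. Pick such a vertex in $T$, delete it together with the vertices joined to it, and repeat in what remains. Each round deletes fewer than $8K+1$ vertices, so $k$ rounds are possible, and they give a set $B=\{b_0,\dots,b_j\}\subseteq T$ with no arc inside. Choose $A(b_i)\subseteq C(b_i)$ by taking nonneighbors of $w$ first, so that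
\begin{equation}\label{eq:first}
A(b_i)\cap N(w)\ne\emptyset\quad\Longrightarrow\quad C(b_i)\setminus N(w)\subseteq A(b_i).
\end{equation}

\emph{Step 3: stranded vertices have free relays.} Let $B^+=B\cup\{y^*\}$ in case (A3) and $B^+=B$ otherwise. No vertex of $B^+$ lies in $N[w]$, and $y^*\notin B$ because $H\cap W=\emptyset$. Put
\[
Z=(C(B)\setminus A)\cup D,\qquad L=\{p\in Z:N(p)\cap N\subseteq B^+\},\qquad P=L\setminus N(w).
\]
Cells are disjoint, so $Z\cap A=\emptyset$, and by \eqref{eq:CB}
\begin{equation}\label{eq:ZA}
|Z|+|A|<4K\Lambda+3K<5K\Lambda=X/2 .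
\end{equation}
Also $w\notin Z\cup A$. If $w\in N$, this holds because $Z\cup A\subseteq R$. If $w\in R$, we are in case (A1), so $Z\cup A=C(B)$; and $f(w)$ is adjacent to $w$, so $f(w)\notin B$ and $w\notin C(B)$.

We claim that for every $p\in P$ the relay $r(p)$ is defined and $r(p)\notin A$. The vertices $p$ and $w$ are distinct and nonadjacent, so they have a common neighbor. It is not $u$, since $p\in R$. It is not in $N$, since the neighbors of $p$ in $N$ lie in $B^+$ and are nonadjacent to $w$. So it lies in $R$, and $r(p)$ is defined. Suppose $r(p)\in A(b')$ with $b'\in B$. If $p\in D$, this contradicts $b'\in T$. If $p\in C(b)$ with $b\in B\setminus\{b'\}$, there is an arc from $b$ to $b'$ inside $B$. If $p\in C(b')$, then $r(p)\in A(b')\cap N(w)$, and \eqref{eq:first} gives $p\in C(b')\setminus N(w)\subseteq A$, contradicting $Z\cap A=\emptyset$. This proves the claim.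

\emph{Step 4: $w$ collects $L$.} Let $Q=\{r(p):p\in P\}\subseteq(N(w)\cap R)\setminus A$. A relay may receive all of $P$, so $w$ needs weight $1+|P|$ before it absorbs $Q$. By \eqref{eq:ZA}, $|A|+|Q|+|P|\le|A|+2|Z|\le X\le|N(w)\cap R|$, so there is a set $\Phi\subseteq(N(w)\cap R)\setminus(A\cup Q)$ with $|\Phi|=|P|$. Put
\[
U=\Phi\cup Q\cup(L\cap N(w))\ \subseteq\ (N(w)\cap R)\setminus A .
\]
Then $|U|\le2|P|+|L\setminus P|\le2|Z|\le X$, and $P\cap U=\emptyset$ because $P\cap N(w)=\emptyset$. Move each $p\in P$ to $r(p)$. Move the units of $U\setminus Q$, a set containing $\Phi$, to $w$; now $\omega(w)\ge1+|P|$. Then move the vertices of $Q$, whose weights are at most $1+|P|$, to $w$. All of $L\cup U$ has been absorbed, and no vertex of $A\cup\{u\}\cup(N\setminus\{w\})$ has been touched.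

\emph{Step 5: clearing $R$.} For $x\in R\setminus(A\cup L\cup U\cup\{w\})$ define $g(x)\in N(x)\cap(N\setminus B)$ as follows. If $x\in Z$, then $x\notin L$ provides a neighbor $g(x)\in N\setminus B^+$. If $x\notin Z$, let $g(x)=f(x)$, which is not in $B$ because $x\notin Z\cup A\supseteq C(B)$. Move each unit $x$ to $g(x)$; the value $g(x)=w$ is allowed. Let each $b_i$ absorb $A(b_i)$. Now no vertex of $R\setminus\{w\}$ has positive weight, $\omega(u)=1$, and $\omega(b_i)=2^i$. Since $g^{-1}(y)\subseteq C(y)\cup Z$, every $y\in N\setminus(B\cup\{w\})$ satisfies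
\begin{equation}\label{eq:gweight}
\omega(y)=1+|g^{-1}(y)|\le1+c(y)+|Z|\le1+c(y)+X,
\end{equation}
and $\omega(y)\le1+c(y)$ unless $y\in g(Z)$, which excepts at most $|Z|\le X$ vertices. Apply Lemma~\ref{lem:absorb} with $E=\{w\}$ if $w\in N\setminus H$ and with $E=\emptyset$ otherwise. Afterwards only $u$, $w$ and the vertices of $H$ have positive weight, and $\omega(u)>\Delta-2K$.

\emph{Step 6: the three cases.} In case (A1) the residual set is $\{u,w\}$. In case (A2) a vertex of maximum weight in the clique $H\ni w$ absorbs the other vertices of $H$, and two vertices remain.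

In case (A3), vertices of $Z$ are not sent to $y^*\in B^+$, so $g^{-1}(y^*)\subseteq C(y^*)\setminus D$ and
\[
\omega(y^*)\le1+(\Delta-1)-\lceil2K\rceil\le\Delta-2K<\omega(u).
\]
A vertex of $C(y^*)$ that was not sent to $y^*$ lies in $A\cup L\cup U\cup Z$, since $w\notin R$. As $C(y^*)\cap A=\emptyset$ and $C(y^*)\cap L\subseteq C(y^*)\cap Z=D$, it lies in $D\cup U$. Hence
\[
\omega(y^*)\ge1+c(y^*)-\lceil2K\rceil-|U|\ge\Delta-3X-2K .
\]
After the move $y^*\to u$ we have $\omega(u)>2\Delta-3X-4K\ge\Delta+X$, because $4X+4K<5X<\Delta$. By \eqref{eq:gweight}, the vertices of $H\setminus\{w,y^*\}$ have weight at most $\Delta+X$, so $u$ absorbs them. The residual set is $\{u,w\}$.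
\end{proof}

A heavy vertex spends almost all of its degree on its cell, so it is a partner.

\begin{corollary}\label{cor:heavy}
If $H\ne\emptyset$, then $a(G)\le2$.
\end{corollary}

\begin{proof}
Let $w\in H$. Then $|N(w)\cap R|\ge c(w)\ge\Delta-2X\ge X$. Besides $u$ and its cell, $w$ has at most $\Delta-1-c(w)<2X$ neighbors. Since $w\notin W$ and $|W|\ge\Delta/3>3X$, the vertex $w$ is nonadjacent to at least $|W|-2X\ge|W|/3$ vertices of $W=W\setminus\{w\}$. So every heavy vertex is a partner. If $H$ is a clique, use (A2). Otherwise take nonadjacent $w,y^*\in H$ and use (A3).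
\end{proof}

\section{Hubs: routing back to the center}\label{sec:hubs}

It remains to treat the case in which there is no heavy vertex and no partner. Call $v\in R$ a \emph{hub} if $|N(v)\cap R|\ge X$. A hub is not a partner only if it is adjacent to almost all of $W$. On the other hand, a stranded vertex must reach the roughly $K\Delta$ vertices of $R$ in two steps, and its at most $k$ neighbors in $N$ and its non-hub neighbors cover only a small part of them. So it has almost $K$ hub neighbors, and each of them leads back to $W$. This count is empty unless $K$ is larger than $\Lambda$, and the fuel will need $K$ larger than $\Lambda^2$; this is where $K\ge K_0$ enters.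

\begin{proposition}\label{prop:hubs}
Suppose that $K\ge K_0$, that $H=\emptyset$, and that there is no partner. Then $a(G)=1$.
\end{proposition}

\begin{proof}
By \eqref{eq:K0}, $K\ge1000\Lambda^2>9000$. Let $\Gamma$ be the set of hubs. Since no hub is a partner,
\begin{equation}\label{eq:hub}
\text{every }v\in\Gamma\text{ is nonadjacent to fewer than }|W|/16\text{ vertices of }W.
\end{equation}

\emph{Step 1: a ladder whose cells contain few hubs.} We will use hubs as relays and as fuel, so they should lie outside $C(B)$. Counting edges between $\Gamma$ and $W$ gives $\frac{15}{16}|W|\,|\Gamma|\le\Delta|W|$, so $|\Gamma|\le2\Delta$ and $\sum_{y\in W}|C(y)\cap\Gamma|\le2\Delta$. At most half of the vertices $y\in W$ can have $|C(y)\cap\Gamma|>4\Delta/|W|$, and $4\Delta/|W|\le12$. So at least $|W|/2>k$ vertices $y\in W$ have $|C(y)\cap\Gamma|\le12$. Let $B$ consist of $k$ of them, with arbitrary sets $A(b_i)$, and put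
\[
\Gamma^*=\Gamma\setminus C(B),\qquad Z=C(B)\setminus A,\qquad L=\{p\in Z:N(p)\cap N\subseteq B\}.
\]
Then $|\Gamma\setminus\Gamma^*|\le12k\le12\Lambda$, and $|L|\le|Z|<4K\Lambda$ by \eqref{eq:CB}.

\emph{Step 2: each $p\in L$ has at least $3K/4$ neighbors in $\Gamma$.} The vertex $p$ has at most $k<\frac{15}{16}|W|$ neighbors in $W$, so $p\notin\Gamma$ by \eqref{eq:hub}, that is, $|N(p)\cap R|<X$. Also $N(p)\subseteq B\cup R$. Since $G$ has diameter $2$, every $x\in R\setminus\{p\}$ is a neighbor of $p$ or a neighbor of some $q\in N(p)$. Fewer than $X$ vertices of $R$ are neighbors of $p$. There are fewer than $X$ vertices $q\in(N(p)\cap R)\setminus\Gamma$, each with fewer than $X$ neighbors in $R$. Each $q\in N(p)\cap(\Gamma\cup B)$ has at most $\Delta$ neighbors. Therefore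
\[
K\Delta-\Delta-2=|R|-1\ \le\ X+X^2+\Delta\,|N(p)\cap\Gamma|+k\Delta .
\]
Dividing by $\Delta$ and using $X+2\le\Delta$, $X^2/\Delta\le K/10^4$ and $2+\Lambda\le\Lambda^2\le K/1000$, we get
\[
|N(p)\cap\Gamma|\ \ge\ K-2-\Lambda-K/10^4\ \ge\ 3K/4 .
\]

\emph{Step 3: fuel and relays.} If $L=\emptyset$, skip Steps 3--5; then in Step 6 there are no vertices $z_i$, and $Q_0$ and $\Phi'$ are empty. Otherwise put
\[
\lambda=\lceil4|L|/K\rceil\le17\Lambda,\qquad s=\lfloor\log_2|L|\rfloor+1\le\log_2(8K\Lambda)\le\Lambda+\log_2\Lambda\le2\Lambda .
\]
Here $\lambda$ will bound the load of a relay and $s$ the number of vertices of $W$ that receive relays. By Step 2, $|\Gamma^*|\ge3K/4-12\Lambda\ge750\Lambda^2-4\Lambda^2$, so we can reserve a set $\Phi\subseteq\Gamma^*$ with $|\Phi|=2s\lambda\le68\Lambda^2$ as fuel. Every $p\in L$ has at least $3K/4-12\Lambda-68\Lambda^2\ge3K/4-72\Lambda^2\ge K/4$ neighbors in $\Gamma^*\setminus\Phi$. Choose relays $q(p)\in N(p)\cap(\Gamma^*\setminus\Phi)$ for $p\in L$ one after another so that no vertex is chosen more than $\lambda$ times. This is possible: when $q(p)$ is to be chosen, fewer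 than $|L|$ choices have been made, so fewer than $|L|/\lambda\le K/4$ vertices have already been chosen $\lambda$ times. Let $Q_0=\{q(p):p\in L\}$, so $|Q_0|\le|L|$.

\emph{Step 4: receivers in $W$.} Property \eqref{eq:hub} does not provide one vertex of $W$ adjacent to all of $Q_0$, but it provides many that are adjacent to half of any given set of hubs. Let $Y\subseteq\Gamma$ be nonempty. There are fewer than $|Y|\,|W|/16$ nonadjacent pairs in $Y\times W$, so fewer than $|W|/8$ vertices of $W$ are nonadjacent to more than half of $Y$. For $i=1,2,\dots$, as long as $Q_{i-1}\ne\emptyset$, choose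
\[
z_i\in W\setminus(B\cup\{z_1,\dots,z_{i-1}\})
\]
adjacent to at least half of $\Phi$ and to at least half of $Q_{i-1}$, and put $Q_i=Q_{i-1}\setminus N(z_i)$. For $i\le s$ such a vertex exists, because fewer than $|W|/8+|W|/8+k+s$ vertices of $W$ are excluded and $k+s\le3\Lambda<|W|/2$. Since $|Q_i|\le|L|/2^i$ and $2^s>|L|$, the process stops after at most $s$ steps, and the sets $Q_{i-1}\cap N(z_i)$ partition $Q_0$. The cell of $z_i$ may be smaller than $\lambda$, so $z_i$ takes its fuel from $\Phi$. As $|\Phi\cap N(z_i)|\ge s\lambda$ and there are at most $s$ receivers, we can choose one after another pairwise disjoint sets $\Phi_i\subseteq\Phi\cap N(z_i)$ with $|\Phi_i|=\lambda$. Let $\Phi'=\bigcup_i\Phi_i$.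

\emph{Step 5: routing $L$.} The disjoint sets $\Phi$ and $Q_0$ lie in $\Gamma^*$, hence outside $C(B)=A\cup Z\supseteq L$. Move each $p\in L$ to $q(p)$; the vertices of $Q_0$ then have weight at most $1+\lambda$. Each $z_i$ absorbs the units of $\Phi_i$, reaches weight $1+\lambda$, and absorbs $Q_{i-1}\cap N(z_i)$. All of $L\cup Q_0\cup\Phi'$ has been absorbed.

\emph{Step 6: clearing $R$.} The vertices $x\in R\setminus(A\cup L\cup Q_0\cup\Phi')$ are units. If $x\in Z\setminus L$, move $x$ to a neighbor in $N\setminus B$. Otherwise $x\notin C(B)$; move $x$ to $f(x)\in N\setminus B$. Let each $b_i$ absorb $A(b_i)$. Now no vertex of $R$ has positive weight, $\omega(u)=1$, and $\omega(b_i)=2^i$. Besides vertices of its own cell, a vertex $y\in N\setminus B$ has received at most $|Z\setminus L|$ units from $Z$, at most $\lambda$ units of fuel, and weight at most $|L|+|Q_0|$ through relays; the last two are absent if $L=\emptyset$. So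
\[
\omega(y)\le1+c(y)+|Z|+|L|+17\Lambda\le1+c(y)+8K\Lambda+17\Lambda\le1+c(y)+X .
\]
Moreover $\omega(y)\le1+c(y)$ unless $y$ received a unit of $Z$ or is one of the $z_i$, which excepts at most $4K\Lambda+2\Lambda\le X$ vertices. Lemma~\ref{lem:absorb} with $E=H=\emptyset$ shows that $u$ absorbs all of $N$. Hence $a(G)=1$.
\end{proof}

\begin{corollary}\label{cor:two}
If $\Delta\ge\Delta_0$ and $K_0\le K\le\Delta^{9/10}$, then $a(G)\le2$.
\end{corollary}

\begin{proof}
If $H\ne\emptyset$, use Corollary~\ref{cor:heavy}. If $H=\emptyset$, use case (A1) of Proposition~\ref{prop:partner} when there is a partner and Proposition~\ref{prop:hubs} when there is none.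
\end{proof}

\section{Proofs of the main theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:refined}(b) and (c)]
If $n\ge n_0=\Delta_0^2+2$, then \eqref{eq:moore} gives $\Delta>\Delta_0$.

(b) The hypothesis $\Delta\le n/K_0$ means $K\ge K_0$. If $K\ge\Delta^{9/10}$, then $a(G)\le3$ by Proposition~\ref{prop:three}. If $K\le\Delta^{9/10}$, which is the same as $n\le\Delta^{19/10}$, then $a(G)\le2$ by Corollary~\ref{cor:two}.

(c) Here $K<K_0<\Delta_0^{9/10}\le\Delta^{9/10}$, so Proposition~\ref{prop:lossy} gives $a(G)\le1+2K+10K\log_2(10K)$.
\end{proof}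

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\Delta<\Delta_0$, then $a(G)\le n\le\Delta_0^2+1$ by \eqref{eq:moore}. Let $\Delta\ge\Delta_0$. If $K\ge K_0$, then $a(G)\le3$ by Proposition~\ref{prop:three} or Corollary~\ref{cor:two}, according to whether $K\ge\Delta^{9/10}$ or $K\le\Delta^{9/10}$. If $K<K_0$, then $K<\Delta^{9/10}$, and Proposition~\ref{prop:lossy} gives $a(G)\le1+2K_0+10K_0\log_2(10K_0)$, since the bound there increases with $K$. Hence
\[
C=\max\{3,\ \Delta_0^2+1,\ 1+2K_0+10K_0\log_2(10K_0)\}
\]
works for every finite graph of diameter $2$.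
\end{proof}

\begin{thebibliography}{1}

\bibitem{three}
\emph{Three Existence Problems in Extremal Graph Theory},
\texttt{https://www.ideals.illinois.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2142/\allowbreak 16739/\allowbreak Wenger\_Paul.pdf?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
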